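\title{A counterexample to the bound $\alpha\le 3\gamma_c+3$ for unit disk graphs}

\begin{abstract}
It has been conjectured that the independence number $\alpha$ and the connected domination number $\gamma_c$ of every connected unit disk graph satisfy $\alpha\le 3\gamma_c+3$. We disprove this by an explicit construction. For every $k\ge 0$ there is a connected unit disk graph with $\gamma_c\le 32k+37$ and $\alpha\ge 97k+115$. The conjecture therefore fails by an unbounded amount, and the coefficient $3$ is too small even asymptotically: every bound $\alpha\le c\,\gamma_c+b$ valid for all connected unit disk graphs has $c\ge 97/32$. The dominating set is a zigzag path with unit steps. The independent set is made of slightly displaced triangular pieces of the unit triangular lattice, and it gains one extra point at each bend of the path.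
\end{abstract}

\section{Introduction}

A \emph{unit disk graph} is a graph $G=(V,E)$ whose vertex set $V$ is a finite set of points in the Euclidean plane, two vertices being adjacent if and only if their distance is at most $1$. This is the graph structure of a homogeneous wireless sensor network. A set of vertices is \emph{independent} if no two of its elements are adjacent. A set $D\subseteq V$ is a \emph{connected dominating set} if every vertex outside $D$ is adjacent to a vertex of $D$ and the subgraph induced by $D$ is connected. We write $\alpha(G)$ for the largest size of an independent set and $\gamma_c(G)$ for the smallest size of a connected dominating set. The number $\gamma_c(G)$ is defined only for connected $G$, so only connected graphs are considered.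

Both notions have a plain geometric meaning. An independent set is a set of points with pairwise distances greater than $1$, and if $D$ is dominating, then all vertices lie in the union of the closed unit disks centered at the points of $D$. To bound $\alpha$ in terms of $\gamma_c$ is thus to ask a packing question: how many points with pairwise distances greater than $1$ fit into a union of $n$ unit disks whose centers form a connected unit disk graph? One disk holds at most five such points, so $\alpha\le5\gamma_c$ (Lemma~\ref{lem:five}). Connectivity forces the disks to overlap, and one expects a smaller coefficient. It is known that every connected unit disk graph satisfies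
\begin{equation}\label{eq:known}
\alpha(G)\le 3.399\,\gamma_c(G)+4.874 .
\end{equation}
In the other direction, centers placed on a line at unit spacing carry three rows of the triangular lattice, that is, three points per center (Example~\ref{ex:rows}), and a fourth row does not fit. This makes $3$ the natural guess for the coefficient. The conjecture, which we take from \cite{DPHW}, is that every connected unit disk graph satisfies
\begin{equation}\label{eq:conj}
\alpha(G)\le 3\,\gamma_c(G)+3 .
\end{equation}
We show that it is false.

\begin{theorem}\label{thm:main}
For every integer $k\ge0$ there is a connected unit disk graph $G_k$ with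
\[
\gamma_c(G_k)\le 32k+37,\qquad \alpha(G_k)\ge 97k+115 .
\]
Hence $\alpha(G_k)\ge 3\gamma_c(G_k)+4+k$. Already $G_0$ violates \eqref{eq:conj}, with $\gamma_c\le 37$ and $\alpha\ge115>3\cdot37+3$. Moreover $\alpha(G_k)\ge\frac{97}{32}\gamma_c(G_k)+\frac{91}{32}$, and $\gamma_c(G_k)\to\infty$ as $k\to\infty$.
\end{theorem}

Let $\kappa$ be the infimum of all $c$ for which there is a constant $b$ such that $\alpha(G)\le c\,\gamma_c(G)+b$ for all connected unit disk graphs $G$.

\begin{corollary}\label{cor:kappa}
No bound $\alpha\le3\gamma_c+b$ with $b$ constant holds for all connected unit disk graphs. More precisely,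
\[
\tfrac{97}{32}=3.03125\le\kappa\le3.399 .
\]
\end{corollary}

The upper bound on $\kappa$ is \eqref{eq:known}, which we use without proof and nowhere else. We do not determine $\kappa$.

The construction starts from the three lattice rows and changes them in two ways. Bending the line of centers makes room for one extra point, provided that the lattice points on both sides have first been pushed away from the bend by about a quarter of a unit (Section~\ref{sec:bend}). This displacement is paid for by unused height: three rows need height $\sqrt3$, while the disks offer almost $2$, and the difference lets a row of triangular lattice pieces contract slowly (Section~\ref{sec:strip}). A stretch of $32$ unit steps carries $96$ points and contracts enough for one bend, which gives the ratio $97/32$. All decimals below are exact numbers; approximations appear only as inequalities.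

\section{Hubs and points}\label{sec:reduction}

We first record the bound for one disk.

\begin{lemma}\label{lem:five}
Let $p,q$ be points different from a point $o$, and suppose that the angle $\theta$ between them at $o$ is at most $60^\circ$. Then $|pq|\le\max(|op|,|oq|)$. Consequently a closed unit disk contains at most five points with pairwise distances greater than $1$, and $\alpha(G)\le5\gamma_c(G)$ for every connected unit disk graph $G$.
\end{lemma}

\begin{proof}
Let $r=|op|\ge s=|oq|$. Since $\cos\theta\ge\frac12$, the law of cosines gives $|pq|^2\le r^2+s^2-rs=r^2-s(r-s)\le r^2$. Now take six points in a closed unit disk with center $o$. If one of them is $o$, it is within distance $1$ of the others. Otherwise order them by direction from $o$; the six angles between consecutive directions add up to $360^\circ$, so one is at most $60^\circ$, and the two points concerned are at distance at most $1$. Finally, an independent set lies in the union of the closed unit disks centered at the points of a minimum connected dominating set, and each disk contains at most five of its points.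
\end{proof}

For $\gamma_c=1$ this gives $\alpha\le5$, which is attained by the center and the vertices of a regular pentagon of circumradius $1$, whose side is $2\sin36^\circ>2\sin30^\circ=1$. So \eqref{eq:conj} holds with room to spare when $\gamma_c=1$.

An independent set needs distances strictly greater than $1$, whereas lattice configurations have many distances equal to $1$. It is convenient to move the strict inequality to the domination condition. Call a set $P$ of points \emph{separated} if any two of its points are at distance at least $1$, and say that a set $H$ \emph{covers} $P$ if every point of $P$ is at distance strictly less than $1$ from some point of $H$.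

\begin{lemma}\label{lem:reduction}
Let $H$ and $P$ be finite sets of points such that the unit disk graph on $H$ is connected, $P$ is separated, and $H$ covers $P$. Then there is a connected unit disk graph $G$ with $\gamma_c(G)\le|H|$ and $\alpha(G)\ge|P|$.
\end{lemma}

\begin{proof}
Let $I=(1+\tau)P$ with $\tau>0$. Distances inside $I$ are at least $1+\tau>1$. The dilation moves a point $p$ by $\tau|p|$. Since $P$ is finite and the covering is strict, for small $\tau$ every point of $I$ is still within distance $1$ of a point of $H$. In the unit disk graph $G$ on $H\cup I$, the set $I$ is independent and $H$ is a connected dominating set; in particular $G$ is connected.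
\end{proof}

The points of $H$ will be called \emph{hubs}. Only $P$ is dilated, so consecutive hubs may be at distance exactly $1$; they are adjacent because the definition of adjacency includes distance $1$.

Put $e=(1,0)$ and $v=(\frac12,\frac{\sqrt3}2)$. Every translate of the triangular lattice $\mathbb Ze+\mathbb Zv$ is separated, because $|ie+lv|^2=i^2+il+l^2$ is a positive integer for integers $(i,l)\ne(0,0)$.

\begin{example}\label{ex:rows}
Take the $n$ hubs $(j,0)$, $0\le j\le n-1$, and let $P$ consist of the $2n$ points $(j,\pm\frac{\sqrt3}2)$, $0\le j\le n-1$, and the $n+1$ points $(j-\frac12,0)$, $0\le j\le n$. Then $P$ lies in a translate of the lattice, and each of its points is at distance $\frac{\sqrt3}2$ or $\frac12$ from a hub. Lemma~\ref{lem:reduction} gives graphs with $\alpha\ge3n+1\ge3\gamma_c+1$, and $\gamma_c\ge(3n+1)/5$ is unbounded. So the coefficient $3$ in \eqref{eq:conj} could not be lowered. Four horizontal rows would need height $\frac{3\sqrt3}2>2$, more than the disks provide.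
\end{example}

To deform this configuration we cut the three rows into rigid triangles of six points. For real $x,y$ let $\nabla(x,y)$ consist of
\[
\underbrace{(x-1,y),\ (x,y),\ (x+1,y)}_{\text{base}},\qquad
\underbrace{\bigl(x\pm\tfrac12,\ y-\tfrac{\sqrt3}2\bigr)}_{\text{middle}},\qquad
\underbrace{(x,\ y-\sqrt3)}_{\text{apex}},
\]
and let $\Delta(x,y)$ be the mirror image of $\nabla(x,y)$ in the horizontal axis, so that its base is at height $-y$ and its apex points up. Both sets lie in a translate of the lattice and are separated. For $y=\frac{\sqrt3}2$ the triangles $\nabla(1,y),\Delta(3,y),\nabla(5,y),\dots$ fit together to form the three rows, six points for every two hubs. The next lemma says how far a triangle may move before the hubs lose it.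

\begin{lemma}\label{lem:cover}
Let $m$ be an integer, $|\varphi|\le\frac14$, $y\ge\frac{\sqrt3}2$ and $\varphi^2+y^2<1$. Then the hubs $(m-1,0),(m,0),(m+1,0)$ cover $\nabla(m+\varphi,y)$ and $\Delta(m+\varphi,y)$, and all points of these triangles have ordinate in $(-1,1)$.
\end{lemma}

\begin{proof}
By symmetry consider $\nabla(m+\varphi,y)$. The base points and the apex have horizontal offset $\varphi$ from one of the three hubs. Their heights are $y$ and $-(\sqrt3-y)$, and $0<\sqrt3-y\le y<1$, so the squared distance to that hub is at most $\varphi^2+y^2<1$. The middle points have horizontal offset at most $\frac34$ from $(m,0)$ and height between $0$ and $1-\frac{\sqrt3}2<0.14$, and $\frac9{16}+0.14^2<1$.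
\end{proof}

We call $\varphi$ the \emph{offset} of the triangle.

\section{One bend, one extra point}\label{sec:bend}

Consider the five hubs $(j,0)$, $-2\le j\le2$, the triangle $\nabla(1,y)$ and its mirror image $\nabla(-1,y)$ in the vertical axis, where $\frac{\sqrt3}2\le y<1$. The two triangles share the corner $(0,y)$, so together they have $11$ points. Between the two apexes $(\pm1,y-\sqrt3)$ there is a hole, which the lattice point $(0,y-\sqrt3)$ fills. The total is $12$, the same as for two triangles $\Delta,\nabla$ in the usual alternating position: one point is lost on top and one is gained below. If we now turn both halves downward about the middle hub, the shared corner splits into two points that move apart. When they are at distance $1$ the loss is undone, and if the hole survives we have $13$ points.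

Fix an angle $\gamma\in(0^\circ,90^\circ)$ and put
\[
L(x,y)=x\cos\gamma+y\sin\gamma,\qquad M(x,y)=-x\sin\gamma+y\cos\gamma .
\]
The map $p\mapsto(L(p),M(p))$ is the clockwise rotation by $\gamma$ about the origin, and $p\mapsto(-L(p),M(p))$ is this rotation followed by the reflection in the vertical axis. The two images of a set have horizontal distance at least $1$ from each other as soon as $L\ge\frac12$ on the set.

Turning alone does not achieve this. For $\nabla(1,y)$ with $y<1$, the condition $L(0,y)=y\sin\gamma\ge\frac12$ at the corner forces $\sin\gamma>\frac12$ and $\cos\gamma<\frac{\sqrt3}2$, and then at the apex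
\[
L(1,y-\sqrt3)=\cos\gamma-(\sqrt3-y)\sin\gamma<\tfrac{\sqrt3}2-\tfrac{\sqrt3-1}2=\tfrac12 .
\]
The inner side of the bend closes as the outer side opens. A positive offset helps on both sides: it separates the corners, so that a smaller angle suffices, and it widens the hole. From now on
\[
\sin\gamma=\tfrac27,\qquad \cos\gamma=\tfrac{3\sqrt5}7>0.958
\]
(indeed $0.958^2=0.917764<\frac{45}{49}$), and the triangle next to the bend is $T_1=\nabla(1.232,\,0.9727)$, with offset $0.232$. Everything that we place further out will lie in the region $R=\{(x,y):x\ge2.2,\ y\ge-1\}$. The extra point will be at distance $0.8$ below the middle hub. In the coordinates before rotation it is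
\[
E^*=(0.8\sin\gamma,\,-0.8\cos\gamma),
\]
because $L(E^*)=0$ and $M(E^*)=-0.8\sin^2\gamma-0.8\cos^2\gamma=-0.8$. Both maps above send $E^*$ to $(0,-0.8)$, so one computation settles its distances to both sides. See Figure~\ref{fig:bend}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[dashed,gray] (0.5,-1.7)--(0.5,1.3);
\draw[dashed,gray] (-0.5,-1.7)--(-0.5,1.3);
\foreach \s in {1,-1}{
\begin{scope}[xscale=\s,rotate=-16.6]
\draw[thick] (0,0)--(4.4,0);
\draw[gray] (0.232,0.973)--(2.232,0.973)--(1.232,-0.759)--cycle;
\draw[gray] (2.208,-0.978)--(4.208,-0.978)--(3.208,0.754)--cycle;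
\foreach \j in {0,...,4} \draw[fill=white,thick] (\j,0) circle (0.06);
\foreach \p in {(0.232,0.973),(1.232,0.973),(2.232,0.973),(0.732,0.107),(1.732,0.107),(1.232,-0.759),(2.208,-0.978),(3.208,-0.978),(4.208,-0.978),(2.708,-0.112),(3.708,-0.112),(3.208,0.754)} \fill \p circle (0.05);
\end{scope}}
\fill (-0.06,-0.86) rectangle (0.06,-0.74);
\end{tikzpicture}
\caption{A bend, drawn to scale. Open circles are hubs at unit spacing; dots are the points of the first two six-point triangles on each side. The two sides are mirror images and stay outside the dashed band of width $1$. The square is the extra point, at distance $0.8$ below the middle hub and at distance at least $1$ from all dots.}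
\label{fig:bend}
\end{figure}

\begin{lemma}\label{lem:bend}
Let $Z=T_1\cup R$. Then \emph{(a)} $L\ge\frac12$ on $Z$, and \emph{(b)} $E^*$ is at distance at least $1$ from every point of $Z$.
\end{lemma}

\begin{proof}
The base of $T_1$ is $(0.232,0.9727)$, $(1.232,0.9727)$, $(2.232,0.9727)$; the middle points are $(0.732,h_1)$ and $(1.732,h_1)$ with $h_1=0.9727-\frac{\sqrt3}2>0.9727-0.86605=0.10665$; the apex is $(1.232,\,0.9727-\sqrt3)$, with ordinate greater than $-1$.

(a) At the corner, which is the tight case,
\[
L(0.232,0.9727)>0.232\cdot0.958+0.9727\cdot\tfrac27>0.2222+0.2779>\tfrac12 .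
\]
At $(0.732,h_1)$ the ordinate is positive, so $L>0.732\cdot0.958>0.7$. All other points of $Z$ have abscissa at least $1.232$ and ordinate at least $-1$, so $L>1.232\cdot0.958-\frac27>1.18-0.286>\frac12$.

(b) The abscissa of $E^*$ is $\frac{1.6}7<0.22858$ and its ordinate is less than $-0.8\cdot0.958=-0.7664$. The base points are at vertical distance more than $0.9727+0.7664>1.7$. The point $(0.732,h_1)$ is at horizontal distance more than $0.5034$ and vertical distance more than $0.10665+0.7664>0.873$, and $0.5034^2+0.873^2>0.253+0.762=1.015$. The apex is at horizontal distance more than $1.232-0.22858>1.003$. The point $(1.732,h_1)$ and the points of $R$ are at horizontal distance more than $1.5$.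
\end{proof}

Since $0.232^2+0.9727^2<1$, Lemma~\ref{lem:cover} applies to $T_1$. So the five hubs around the bend cover $13$ separated points: the two images of $T_1$ and the extra point.

\section{A strip that contracts}\label{sec:strip}

The bend has a price. Between two bends, the first triangle must have offset $+0.232$ and the last one offset $-0.232$, so the row of triangles has to be shorter by $0.464$ than in the lattice arrangement, where consecutive centers are exactly $2$ apart. The height left free in Example~\ref{ex:rows} pays for this. In the lattice position, a triangle $\nabla$ and the triangle $\Delta$ to its right touch along the unit vectors $(1,0)$ and $(\frac12,-\frac{\sqrt3}2)$. Lowering $\Delta$ by $\delta>0$ relative to $\nabla$ lengthens both vectors, and then $\Delta$ can move left by some $d>0$. The vector $(1,0)$ becomes $(1-d,-\delta)$ and gives the binding condition $(1-d)^2+\delta^2\ge1$.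

\begin{lemma}\label{lem:slide}
Let $x'-x=2-d$ and $\delta=y+y'-\sqrt3$, where $0\le d\le\frac12$, $\delta\ge0$ and $\delta^2\ge2d-d^2$. Then every point of $\nabla(x,y)$ is at distance at least $1$ from every point of $\Delta(x',y')$, and every point of $\Delta(x,y)$ is at distance at least $1$ from every point of $\nabla(x',y')$.
\end{lemma}

\begin{proof}
The second statement is the mirror image of the first. Let $A=(x,y-\sqrt3)$ be the apex of $\nabla(x,y)$ and $B=(x'-1,-y')$ the left corner of $\Delta(x',y')$. Then
\[
\nabla(x,y)=\{A+l_1v-i_1e:\ 0\le i_1\le l_1\le2\},\qquad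
\Delta(x',y')=\{B+l_2v+i_2e:\ l_2,i_2\ge0,\ l_2+i_2\le2\}.
\]
Since $B-A=(1-d,-\delta)$, the difference of a point of $\Delta(x',y')$ and a point of $\nabla(x,y)$ is
\[
\Bigl(1-d+\tfrac l2+i,\ -\delta+\tfrac{\sqrt3}2\,l\Bigr),\qquad l=l_2-l_1\in\{-2,\dots,2\},\quad i=i_1+i_2\ge0 .
\]
If $l\ge1$, the first coordinate is at least $\frac32-d\ge1$. If $l=0$, the squared length is at least $(1-d)^2+\delta^2=1-(2d-d^2)+\delta^2\ge1$. If $l=-1$, the first coordinate is at least $\frac12-d\ge0$, so the squared length is at least $(\frac12-d)^2+(\frac{\sqrt3}2+\delta)^2\ge1-d+\sqrt3\,\delta$; this is at least $1$ because $\delta^2\ge d(2-d)\ge d^2$. If $l=-2$, the second coordinate has absolute value $\sqrt3+\delta>1$.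
\end{proof}

Lemmas~\ref{lem:cover} and~\ref{lem:slide} pull against each other. A large step $d$ needs large heights $y,y'$, and a triangle with offset $\varphi$ must have $y<\sqrt{1-\varphi^2}$. In any case $\delta<2-\sqrt3$, so $2d-d^2\le\delta^2<0.0718$ and $d<0.037$; a total contraction of $0.464$ takes at least $13$ steps. We use $16$ triangles and $15$ steps. The offsets $\varphi_j$ and heights $y_j$ for $1\le j\le8$ are given in Table~\ref{tab:param}, where each $y_j$ is taken just below $\sqrt{1-\varphi_j^2}$, and for $9\le j\le16$ we put
\[
\varphi_j=-\varphi_{17-j},\qquad y_j=y_{17-j} .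
\]
These two relations then hold for all $1\le j\le16$. For $1\le j\le15$ let
\[
d_j=\varphi_j-\varphi_{j+1},\qquad \delta_j=y_j+y_{j+1}-\sqrt3 .
\]
Then $d_{16-j}=\varphi_{16-j}-\varphi_{17-j}=-\varphi_{j+1}+\varphi_j=d_j$ and $\delta_{16-j}=y_{j+1}+y_j-\sqrt3=\delta_j$, so the eight rows of the table cover all cases and give
\begin{align}
&|\varphi_j|\le0.232,\quad y_j>\tfrac{\sqrt3}2,\quad \varphi_j^2+y_j^2<1 &&(1\le j\le16),\label{eq:cov}\\
&0<d_j\le0.036,\quad \delta_j>0.2,\quad \delta_j^2\ge2d_j-d_j^2 &&(1\le j\le15).\label{eq:sep}
\end{align}

\begin{table}[ht]
\centering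
\begin{tabular}{c|ccc|cccc}
$j$ & $\varphi_j$ & $y_j$ & $\varphi_j^2+y_j^2\le$ & $d_j$ & $\delta_j\ge$ & $\delta_j^2\ge$ & $2d_j-d_j^2$\\ \hline
1 & 0.232 & 0.9727 & 0.99997 & 0.024 & 0.2187 & 0.04782 & 0.047424\\
2 & 0.208 & 0.9781 & 0.99995 & 0.026 & 0.2292 & 0.05253 & 0.051324\\
3 & 0.182 & 0.9832 & 0.99981 & 0.029 & 0.2393 & 0.05726 & 0.057159\\
4 & 0.153 & 0.9882 & 0.99995 & 0.031 & 0.2486 & 0.06180 & 0.061039\\
5 & 0.122 & 0.9925 & 0.99995 & 0.033 & 0.2564 & 0.06574 & 0.064911\\
6 & 0.089 & 0.9960 & 0.99994 & 0.035 & 0.2624 & 0.06885 & 0.068775\\
7 & 0.054 & 0.9985 & 0.99992 & 0.036 & 0.2662 & 0.07086 & 0.070704\\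
8 & 0.018 & 0.9998 & 0.99993 & 0.036 & 0.2675 & 0.07155 & 0.070704
\end{tabular}
\caption{The parameters of the strip. The lower bound for $\delta_j$ is $y_j+y_{j+1}-1.7321$, using $\sqrt3<1.7321$; the next column is its square, rounded down. Row $8$ uses $\varphi_9=-0.018$ and $y_9=0.9998$.}
\label{tab:param}
\end{table}

Put $x_j=2j-1+\varphi_j$, so that $x_{j+1}-x_j=2-d_j$, and define
\[
T_j=\begin{cases}\nabla(x_j,y_j)& j\text{ odd},\\ \Delta(x_j,y_j)& j\text{ even},\end{cases}\qquad X=T_1\cup\dots\cup T_{16}.
\]
This agrees with the triangle $T_1$ of Section~\ref{sec:bend}.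

\begin{lemma}\label{lem:strip}
\begin{itemize}
\item[(a)] $X$ is separated and $|X|=96$.
\item[(b)] $T_j$ is covered by $(2j-2,0),(2j-1,0),(2j,0)$; so $X$ is covered by the hubs $(m,0)$, $0\le m\le32$.
\item[(c)] $X$ is invariant under the point reflection $\sigma(x,y)=(32-x,-y)$.
\item[(d)] $X\subseteq Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each $T_j$ is separated. Points of $T_j$ and $T_{j+1}$ are at distance at least $1$ by Lemma~\ref{lem:slide} and \eqref{eq:sep}. If $j'\ge j+2$, then $x_{j'}-x_j\ge x_{j+2}-x_j\ge4-0.072$, and each triangle extends by $1$ to either side of its center, so the horizontal gap between $T_j$ and $T_{j'}$ is at least $2-0.072>1$. In particular the triangles are disjoint and $|X|=16\cdot6$.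

(b) This is Lemma~\ref{lem:cover} with \eqref{eq:cov}.

(c) Each triangle is symmetric about the vertical line through its center, so $\sigma$ exchanges $\nabla(x,y)$ and $\Delta(32-x,y)$. We have $x_{17-j}=33-2j-\varphi_j=32-x_j$ and $y_{17-j}=y_j$, and $j$ and $17-j$ have opposite parity. Hence $\sigma(T_j)=T_{17-j}$.

(d) For $j\ge2$ the points of $T_j$ have abscissa at least $x_2-1=2.208$, and ordinate greater than $-1$ by Lemma~\ref{lem:cover}. So $T_j\subseteq R$.
\end{proof}

By (c), the strip seen from the hub $(32,0)$ looks as it does from the hub $(0,0)$, turned by $180^\circ$. A bend is therefore possible at both ends. The number of triangles is even, so the base of the last triangle is on the side opposite to the base of the first, and consecutive bends turn in opposite directions.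

\section{The end piece}\label{sec:end}

At an end of the path the last hub has a free half disk, and we want to put three more points $a,b,c$ there. Suppose the last triangle is a $\nabla$ with its right corner $u$ above the last hub. Going clockwise from $u$, the points $a,b,c$ lie at distance less than $1$ from the hub, so by Lemma~\ref{lem:five} consecutive points among $u,a,b,c$ must subtend more than $60^\circ$. Thus $c$ is more than $180^\circ$ away from $u$, and the further $u$ lies to the right, the more $c$ is pushed back toward the apex. We therefore do not stop while the offset is large and positive, but after $T_9$, whose offset is $-0.018$. Let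
\[
a=(18.863,\,0.5),\quad b=(18.863,\,-0.5),\quad c=(17.99,\,-0.9995),\qquad
Y=T_1\cup\dots\cup T_9\cup\{a,b,c\}.
\]

\begin{lemma}\label{lem:end}
The set $Y$ is separated, $|Y|=57$, the hubs $(m,0)$ with $0\le m\le18$ cover $Y$, and $Y\subseteq Z$.
\end{lemma}

\begin{proof}
For the triangles all statements follow from Lemma~\ref{lem:strip}, and $a,b,c\in R$. The squared distances from $a$ and $b$ to $(18,0)$ are $0.863^2+0.25=0.994769$, and the squared distance from $c$ is $0.01^2+0.9995^2<0.9992$. Among the new points, $|ab|=1$, $|ac|\ge1.4995$, and $|bc|^2=0.873^2+0.4995^2>0.762+0.249>1.01$.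

It remains to compare $a,b,c$ with the triangles. We have $T_9=\nabla(16.982,\,0.9998)$. Its two rightmost points are $u=(17.982,\,0.9998)$ and $w=(17.482,\,h)$ with $h=0.9998-\frac{\sqrt3}2>0.133$. The other four points of $T_9$ have abscissa at most $16.982$, and the points of $T_1,\dots,T_8$ have abscissa at most $x_8+1=16.018$; all of these are at horizontal distance at least $17.99-16.982=1.008$ from $a,b,c$. For $u$, we have $|ua|^2=0.881^2+0.4998^2>0.776+0.249>1.02$, and the vertical distances to $b$ and $c$ are $1.4998$ and $1.9993$. For $w$, the horizontal distance to $a$ and $b$ is $1.381$, and the vertical distance to $c$ is $h+0.9995>1.1$. Finally $|Y|=9\cdot6+3=57$.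
\end{proof}

\section{The zigzag}\label{sec:zigzag}

We now join $k$ copies of $X$ and two copies of $Y$ at $k+1$ bends $W_1,\dots,W_{k+1}$. Because the bends alternate, the path of hubs never turns back, and the pieces can be kept apart by their abscissas alone.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varepsilon_i=(-1)^{i+1}$, $W_1=(0,0)$ and $W_{i+1}=W_i+32(\cos\gamma,\,-\varepsilon_i\sin\gamma)$ for $1\le i\le k$, and let $\xi_i=32(i-1)\cos\gamma$ be the abscissa of $W_i$. For $1\le i\le k+1$ define the isometries
\[
f_i(p)=W_i+\bigl(L(p),\,\varepsilon_iM(p)\bigr),\qquad g_i(p)=W_i+\bigl(-L(p),\,\varepsilon_iM(p)\bigr).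
\]
Both send the origin to $W_i$; the map $f_i$ places a piece to the right of $W_i$, and $g_i$ places its mirror image to the left. For odd $i$ this is the bend of Figure~\ref{fig:bend}, and for even $i$ it is the same bend upside down. Since $L(32,0)=32\cos\gamma$ and $M(32,0)=-32\sin\gamma$, we have $f_i(32,0)=W_{i+1}$ for $i\le k$. As $L$ and $M$ are linear, $\sigma(p)=(32,0)-p$ and $\varepsilon_{i+1}=-\varepsilon_i$,
\[
f_i(\sigma(p))=W_{i+1}+\bigl(-L(p),\,-\varepsilon_iM(p)\bigr)=g_{i+1}(p)\qquad(1\le i\le k).
\]
With Lemma~\ref{lem:strip}(c) this gives
\begin{equation}\label{eq:both}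
f_i(X)=g_{i+1}(X)\qquad(1\le i\le k):
\end{equation}
the strip placed to the right of $W_i$ is also the strip placed to the left of $W_{i+1}$.

\emph{Hubs.} Let $H$ consist of the points $f_i(m,0)$ for $1\le i\le k$, $0\le m\le32$, and $g_1(m,0)$, $f_{k+1}(m,0)$ for $0\le m\le18$. Ordered from $g_1(18,0)$ through $W_1,\dots,W_{k+1}$ to $f_{k+1}(18,0)$, they form a path with unit steps, each of which increases the abscissa by $\cos\gamma$. So the unit disk graph on $H$ is connected, and counting the $W_i$, the inner hubs of the $k$ strips and the hubs of the two ends gives
\[
|H|=(k+1)+31k+2\cdot18=32k+37 .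
\]

\emph{Points.} The \emph{pieces} are $g_1(Y),f_1(X),\dots,f_k(X),f_{k+1}(Y)$. Let $P$ be the union of the pieces and the points
\[
E_i=W_i+(0,-0.8\,\varepsilon_i)=f_i(E^*)=g_i(E^*)\qquad(1\le i\le k+1).
\]

\emph{$H$ covers $P$.} For the pieces this follows from Lemmas~\ref{lem:strip}(b) and~\ref{lem:end}, since $f_i$ and $g_1$ are isometries. Also $|E_iW_i|=0.8$.

\emph{$P$ is separated.} Each piece is separated by Lemmas~\ref{lem:strip}(a) and~\ref{lem:end}. Since $X,Y\subseteq Z$, Lemma~\ref{lem:bend}(a) shows that the abscissa $\xi$ satisfies $\xi\ge\xi_i+\frac12$ on $f_i(X)$ and $f_i(Y)$, and $\xi\le\xi_i-\frac12$ on $g_i(X)$ and $g_i(Y)$. Using \eqref{eq:both} for the right ends of the strips, we obtain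
\[
\xi\le\xi_1-\tfrac12 \text{ on } g_1(Y),\qquad
\xi_i+\tfrac12\le\xi\le\xi_{i+1}-\tfrac12 \text{ on } f_i(X),\qquad
\xi\ge\xi_{k+1}+\tfrac12 \text{ on } f_{k+1}(Y).
\]
Any two different pieces lie on opposite sides of one of the bands $|\xi-\xi_i|<\frac12$, so their points differ by at least $1$ in abscissa. Next consider $E_i$. The piece to the right of $W_i$ is $f_i(X)$ or $f_{k+1}(Y)$, and is contained in $f_i(Z)$. The piece to the left is $g_1(Y)$ or $f_{i-1}(X)=g_i(X)$, and is contained in $g_i(Z)$. As $E_i=f_i(E^*)=g_i(E^*)$, Lemma~\ref{lem:bend}(b) gives distance at least $1$ to both. All other pieces and all other points $E_{i'}$ have abscissas at most $\xi_{i-1}$ or at least $\xi_{i+1}$, which differ from the abscissa $\xi_i$ of $E_i$ by at least $32\cos\gamma>30$.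

These estimates also show that the pieces and the points $E_i$ are pairwise disjoint, so
\[
|P|=96k+2\cdot57+(k+1)=97k+115 .
\]
Lemma~\ref{lem:reduction} provides a connected unit disk graph $G_k$ with $\gamma_c(G_k)\le32k+37$ and $\alpha(G_k)\ge97k+115$.

The remaining statements are arithmetic. First,
\[
\alpha(G_k)\ge97k+115=3(32k+37)+4+k\ge3\gamma_c(G_k)+4+k,
\]
and for $k=0$ this contradicts \eqref{eq:conj}. Second, $k\ge(\gamma_c(G_k)-37)/32$, so
\[
\alpha(G_k)\ge115+\tfrac{97}{32}\bigl(\gamma_c(G_k)-37\bigr)=\tfrac{97}{32}\gamma_c(G_k)+\tfrac{3680-3589}{32}=\tfrac{97}{32}\gamma_c(G_k)+\tfrac{91}{32}.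
\]
Third, Lemma~\ref{lem:five} gives $\gamma_c(G_k)\ge\alpha(G_k)/5\ge(97k+115)/5\to\infty$.
\end{proof}

\begin{remark}
For $k=0$ the configuration is a single bend with an end piece on each side. The $37$ hubs cover $18$ triangles with $108$ points and $6$ points at the two ends, together $114=3\cdot37+3$. The point $E_1$ is the one that exceeds the conjectured bound. Each further strip adds $32$ hubs, $96$ points in triangles, and one more bend.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:kappa}]
Suppose that $\alpha\le c\,\gamma_c+b$ holds for all connected unit disk graphs. By Theorem~\ref{thm:main},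
\[
\tfrac{97}{32}\gamma_c(G_k)+\tfrac{91}{32}\le c\,\gamma_c(G_k)+b\qquad\text{for all }k.
\]
Dividing by $\gamma_c(G_k)$ and letting $k\to\infty$, where $\gamma_c(G_k)\to\infty$, we obtain $c\ge\frac{97}{32}$. Hence $\kappa\ge\frac{97}{32}$, and $c=3$ is impossible for every constant $b$. The bound $\kappa\le3.399$ is \eqref{eq:known}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{DPHW}
Ding-Zhu Du, Panos M. Pardalos, Xiaodong Hu, Weili Wu,
doi:10.1007/978-3-031-10596-8,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-031-10596-8.pdf}.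

\end{thebibliography}
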